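\title{Weak mixing along generalized polynomials}

\begin{abstract}
Generalized polynomials are the integer sequences obtained from ordinary polynomials by sums, products and integer parts of real linear combinations. We prove a conjecture of Bergelson and H{\aa}land: if $p_1,\dots,p_k$ are generalized polynomials such that no $p_i$ and no $p_i-p_j$ $(i\ne j)$ is constant on a set of positive upper density, then in every weak mixing system $\mu(A_0\cap T^{p_1(n)}A_1\cap\dots\cap T^{p_k(n)}A_k)$ tends to $\prod_i\mu(A_i)$ off a set of density zero. We also describe the behavior of these correlations for arbitrary generalized polynomials and prove a converse. The proof writes each $p_i(n)$ as an ordinary polynomial in the integer part of an orbit in a nilpotent Lie group and runs a van der Corput induction on a discrete group adapted to the orbit closure.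
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{system} is a quadruple $(X,\mathcal{A},\mu,T)$, where $(X,\mathcal{A},\mu)$ is a probability space and $T$ is an invertible measure preserving transformation of $X$. It is \emph{weak mixing} if for all $A,B\in\mathcal{A}$
\[
\lim_{N\to\infty}\frac1N\sum_{n=1}^{N}\bigl|\mu(A\cap T^nB)-\mu(A)\mu(B)\bigr|=0 .
\]
The \emph{upper density} of $E\subset\mathbb{N}$ is $\overline{d}(E)=\limsup_{N\to\infty}|E\cap\{1,\dots,N\}|/N$, and $E$ has \emph{density zero} if $\overline{d}(E)=0$. The Koopman--von Neumann lemma says that a bounded sequence $s_n\ge0$ satisfies $\frac1N\sum_{n=1}^Ns_n\to0$ if and only if $s_n\to0$ as $n\to\infty$ outside some set of density zero. So weak mixing means that $A$ and $T^nB$ are nearly independent for most $n$. We ask for the same with $k+1$ sets moved by the times $0,p_1(n),\dots,p_k(n)$: is there a set $E$ of density zero such that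
\begin{equation}\label{eq:mix}
\lim_{n\to\infty,\ n\notin E}\mu\bigl(A_0\cap T^{p_1(n)}A_1\cap\cdots\cap T^{p_k(n)}A_k\bigr)=\prod_{i=0}^k\mu(A_i)\,?
\end{equation}
We say that \eqref{eq:mix} \emph{holds} if such an $E$ exists.

The times are taken from the following class. For real $r$ let $\lfloor r\rfloor$ be the greatest integer not exceeding $r$, and $\{r\}=r-\lfloor r\rfloor$. The set $\mathcal{G}$ of \emph{generalized polynomials} is the smallest set of functions $\mathbb{Z}\to\mathbb{Z}$ that contains $\mathbb{Z}[x]$, is closed under sums and products, and contains $n\mapsto\lfloor\sum_{i=1}^lc_ip_i(n)\rfloor$ whenever $l\in\mathbb{N}$, $c_1,\dots,c_l\in\mathbb{R}$ and $p_1,\dots,p_l\in\mathcal{G}$. Examples are $\lfloor\alpha n\rfloor$, $n\lfloor\alpha n\rfloor$ and $\lfloor\alpha n^2+\beta n\lfloor\gamma n\rfloor\rfloor$.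

There is one visible obstruction to \eqref{eq:mix}. Put $p_0=0$. If $p_i-p_j$ equals a constant $c$ on a set $F$ of positive upper density, then for $n\in F$ the sets $T^{p_i(n)}A_i$ and $T^{p_j(n)}A_j$ move in lockstep: their intersection has measure $\mu(T^cA_i\cap A_j)$, which has no reason to be $\mu(A_i)\mu(A_j)$. An ordinary polynomial that is constant on an infinite set is constant. Generalized polynomials are more flexible. Let $\alpha$ be irrational, so that $\{\alpha n\}$ is equidistributed in $[0,1)$. The function
\begin{equation}\label{eq:half}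
n\bigl(\lfloor2\alpha n\rfloor-2\lfloor\alpha n\rfloor\bigr)=n\lfloor2\{\alpha n\}\rfloor
\end{equation}
equals $0$ on a set of density $\frac12$ and equals $n$ on the complement. The function $\lfloor\alpha n^2\rfloor-n\lfloor\alpha n\rfloor=\lfloor n\{\alpha n\}\rfloor$ oscillates between $0$ and $n-1$ for $n\ge1$, but it takes a given value $c$ only when $\{\alpha n\}<(c+1)/n$, hence on a set of density zero. Bergelson and H{\aa}land conjectured that the obstruction above is the only one; the conjecture is stated in \cite{source}. We prove it.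

\begin{theorem}\label{thm:A}
Let $p_1,\dots,p_k\in\mathcal{G}$ be such that no $p_i$ and no $p_i-p_j$, $1\le i\ne j\le k$, is constant on a set of positive upper density. Then \eqref{eq:mix} holds for every weak mixing system $(X,\mathcal{A},\mu,T)$ and all $A_0,\dots,A_k\in\mathcal{A}$.
\end{theorem}

Even for $k=1$ the conclusion cannot be read off from the definition of weak mixing: the values of $n^2$ form a set of density zero, about which the definition says nothing.

Theorem~\ref{thm:A} follows from a description of the correlations for arbitrary $p_i\in\mathcal{G}$. For a finite interval $I\subset\mathbb{Z}$ put $\mathbb{E}_{n\in I}a_n=|I|^{-1}\sum_{n\in I}a_n$. A set $C\subset\mathbb{Z}$ has \emph{uniform density} $d$ if $\mathbb{E}_{n\in I}1_C(n)\to d$ as $|I|\to\infty$, and its \emph{upper Banach density} is $d^*(C)=\limsup_{|I|\to\infty}\mathbb{E}_{n\in I}1_C(n)$. Throughout the paper $(I_N)$ denotes an arbitrary sequence of intervals of $\mathbb{Z}$ with $|I_N|\to\infty$; a limit as $|I|\to\infty$ exists exactly when it exists, with the same value,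 along every such sequence.

\begin{theorem}\label{thm:B}
Let $p_1,\dots,p_k\in\mathcal{G}$ and $p_0=0$. There are a finite partition $\mathbb{Z}=C_1\sqcup\dots\sqcup C_q$ into nonempty sets, each $C_j$ having a uniform density $d_j$, and for each $j$ an equivalence relation $\sim_j$ on $\{0,\dots,k\}$, such that the following hold.
\begin{enumerate}
\item[(1)] If $i\sim_jl$, then $p_i-p_l$ is constant on $C_j$. If $i\not\sim_jl$, then $d^*(\{n\in C_j:p_i(n)-p_l(n)=c\})=0$ for every $c\in\mathbb{Z}$.
\item[(2)] For each $\sim_j$-class $K$ fix $i_K\in K$, with $i_K=0$ if $0\in K$, and for $i\in K$ let $c_i^{(j)}$ be the constant value of $p_i-p_{i_K}$ on $C_j$. For every weak mixing system, all $A_0,\dots,A_k\in\mathcal{A}$ and all $j$,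
\[
\lim_{|I|\to\infty}\frac1{|I|}\sum_{n\in I\cap C_j}\Bigl|\mu\Bigl(\bigcap_{i=0}^kT^{p_i(n)}A_i\Bigr)-\prod_K\mu\Bigl(\bigcap_{i\in K}T^{c_i^{(j)}}A_i\Bigr)\Bigr|=0 .
\]
\end{enumerate}
In particular, $\lim_{|I|\to\infty}\mathbb{E}_{n\in I}\,\mu\bigl(\bigcap_iT^{p_i(n)}A_i\bigr)$ always exists.
\end{theorem}

On each cell $C_j$ the sets within a class move together and different classes become independent. For $k=1$ and $p_1$ given by \eqref{eq:half} one sees this directly: the average of $\mu(A_0\cap T^{p_1(n)}A_1)$ over $1\le n\le N$ tends to $\frac12\mu(A_0\cap A_1)+\frac12\mu(A_0)\mu(A_1)$ by the definition of weak mixing.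

Both hypotheses of Theorem~\ref{thm:A} are necessary, except in a system all of whose sets have measure $0$ or $1$, where \eqref{eq:mix} holds for any times whatever.

\begin{theorem}\label{thm:C}
Let $k\ge1$, let $p_1,\dots,p_k\in\mathcal{G}$, and let $(X,\mathcal{A},\mu,T)$ be a system having a set of measure in $(0,1)$. Then \eqref{eq:mix} holds for all $A_0,\dots,A_k\in\mathcal{A}$ if and only if $T$ is weak mixing and no $p_i$ and no $p_i-p_j$ $(i\ne j)$ is constant on a set of positive upper density.
\end{theorem}

Section~\ref{sec:tools} contains two analytic lemmas. Section~\ref{sec:model} proves Theorem~\ref{thm:A} by hand for $p_1(n)=n\lfloor\alpha n\rfloor$ and extracts from this case the plan of the general proof, which occupies Sections~\ref{sec:triangular}--\ref{sec:proofs}.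

\section{Correlations and the van der Corput inequality}\label{sec:tools}

For a function $f$ on $X$ put $T^mf=f\circ T^{-m}$. Then $T^m1_A=1_{T^mA}$, $T^m(fg)=T^mf\cdot T^mg$, $\int T^mf\,d\mu=\int f\,d\mu$, and $T$ is unitary on $L^2(\mu)$ with $\langle u,v\rangle=\int u\bar v\,d\mu$. In the proofs of Theorems~\ref{thm:A} and~\ref{thm:B}, weak mixing is used only through part (b) of the next lemma.

\begin{lemma}\label{lem:corr}
\begin{enumerate}
\item[(a)] Let $(m_n)_{n\ge1}$ be integers such that $\frac1N\sum_{n=1}^N|\mu(A\cap T^{m_n}B)-\mu(A)\mu(B)|\to0$ for all $A,B\in\mathcal{A}$. Then $\frac1N\sum_{n=1}^N|\langle T^{m_n}f,f\rangle|\to0$ for all $f\in L^2(\mu)$ with $\int f\,d\mu=0$.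
\item[(b)] Let $T$ be weak mixing, $f\in L^2(\mu)$, $\int f\,d\mu=0$, and $\rho(j)=\langle T^jf,f\rangle$. If $(j_h)_{h\ge1}$ are integers with $|j_h-\beta h|\le B$ for all $h$, where $\beta\ne0$, then $\frac1R\sum_{h=1}^R|\rho(j_h)|\to0$ as $R\to\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The forms $\Phi_n(f,g)=\langle T^{m_n}f,g\rangle-\int f\,d\mu\,\overline{\int g\,d\mu}$ are sesquilinear and satisfy $|\Phi_n(f,g)|\le2\|f\|_2\|g\|_2$. The hypothesis says that the averages of $|\Phi_n(1_B,1_A)|$ tend to $0$, so the averages of $|\Phi_n(f',f')|$ tend to $0$ for simple $f'$. The identity $\Phi_n(f,f)-\Phi_n(f',f')=\Phi_n(f-f',f)+\Phi_n(f',f-f')$ passes this to every $f\in L^2(\mu)$.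

(b) By (a) with $m_n=n$ and by $\rho(-j)=\overline{\rho(j)}$, we have $\sum_{|j|\le J}|\rho(j)|=o(J)$. An integer $j$ equals $j_h$ only if $|\beta h-j|\le B$, so for at most $2B/|\beta|+1$ values of $h$, and $|j_h|\le|\beta|R+B$ for $h\le R$. Hence $\sum_{h=1}^R|\rho(j_h)|\le(2B/|\beta|+1)\sum_{|j|\le|\beta|R+B}|\rho(j)|=o(R)$.
\end{proof}

\begin{lemma}[van der Corput]\label{lem:vdc}
Let $(u_n)_{n\in\mathbb{Z}}$ be vectors in a Hilbert space with $\|u_n\|\le B$. For every $R\ge1$,
\[
\limsup_{N\to\infty}\bigl\|\mathbb{E}_{n\in I_N}u_n\bigr\|^2\le\frac{B^2}R+\frac2R\sum_{h=1}^R\limsup_{N\to\infty}\bigl|\mathbb{E}_{n\in I_N}\langle u_{n+h},u_n\rangle\bigr| .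
\]
\end{lemma}

\begin{proof}
Put $v_n=\frac1R\sum_{h=1}^Ru_{n+h}$. Shifting an interval by $h\le R$ changes at most $2R$ terms, so $\mathbb{E}_{n\in I_N}u_n=\mathbb{E}_{n\in I_N}v_n+O(BR/|I_N|)$. By the Cauchy--Schwarz inequality,
\[
\bigl\|\mathbb{E}_{n\in I_N}v_n\bigr\|^2\le\mathbb{E}_{n\in I_N}\|v_n\|^2=\frac1{R^2}\sum_{h,h'=1}^R\mathbb{E}_{n\in I_N}\langle u_{n+h},u_{n+h'}\rangle .
\]
The terms with $h=h'$ contribute at most $B^2/R$. If $|h-h'|=l\ge1$, a shift of $n$ by $\min(h,h')$ shows that the term equals $\mathbb{E}_{n\in I_N}\langle u_{n+l},u_n\rangle$ or its conjugate, up to $O(B^2R/|I_N|)$; and each $l$ arises from at most $2R$ pairs $(h,h')$.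
\end{proof}

\section{A model case: $n\lfloor\alpha n\rfloor$}\label{sec:model}

By \emph{weights} we mean complex numbers $w_n$ $(n\in\mathbb{Z})$ with $|w_n|\le1$.

\begin{proposition}\label{prop:model}
Let $\alpha$ be irrational, $T$ weak mixing, $f\in L^2(\mu)$ with $\int f\,d\mu=0$, and $(w_n)$ weights. Then $\|\mathbb{E}_{n\in I_N}w_nT^{n\lfloor\alpha n\rfloor}f\|_2\to0$.
\end{proposition}

This gives \eqref{eq:mix} for $k=1$ and $p_1(n)=n\lfloor\alpha n\rfloor$. Indeed, for $f=1_{A_1}-\mu(A_1)$ the number $\langle T^{p_1(n)}f,1_{A_0}\rangle$ is $\mu(A_0\cap T^{p_1(n)}A_1)-\mu(A_0)\mu(A_1)$; take $w_n$ to be its sign and apply the Koopman--von Neumann lemma.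

\begin{proof}
Let $\rho(j)=\langle T^jf,f\rangle$. Everything rests on the identity
\begin{equation}\label{eq:modelcocycle}
\lfloor\alpha(n+h)\rfloor=\lfloor\alpha n\rfloor+\tau(n,h),\qquad\tau(n,h)=\lfloor\alpha h+\{\alpha n\}\rfloor\in\bigl\{\lfloor\alpha h\rfloor,\lfloor\alpha h\rfloor+1\bigr\}.
\end{equation}

\emph{Linear times.} Let $q(n)=sn+t\lfloor\alpha n\rfloor+c$ with integers $s,t,c$ and $(s,t)\ne(0,0)$. We claim that $\|\mathbb{E}_{n\in I_N}w_nT^{q(n)}f\|_2\to0$ for all weights. With $u_n=w_nT^{q(n)}f$ we have $|\langle u_{n+h},u_n\rangle|\le|\rho(q(n+h)-q(n))|$, and by \eqref{eq:modelcocycle} the difference $q(n+h)-q(n)$ is $j_h$ or $j_h+t$, where $j_h=sh+t\lfloor\alpha h\rfloor=(s+t\alpha)h+O(1)$. The slope $s+t\alpha$ is nonzero because $\alpha$ is irrational. By Lemma~\ref{lem:corr}(b) the averages over $h$ of $|\rho(j_h)|+|\rho(j_h+t)|$ tend to $0$, and Lemma~\ref{lem:vdc} gives the claim.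

\emph{The quadratic time.} Let $p(n)=n\lfloor\alpha n\rfloor$, $u_n=w_nT^{p(n)}f$, and fix $h\ge1$. If $\tau(n,h)=\tau$, then
\[
p(n+h)-p(n)=(n+h)(\lfloor\alpha n\rfloor+\tau)-n\lfloor\alpha n\rfloor=\tau n+h\lfloor\alpha n\rfloor+h\tau=:q_\tau(n),
\]
a linear time with $(s,t)=(\tau,h)\ne(0,0)$. Splitting the average according to the two values of $\tau(n,h)$ gives
\[
\mathbb{E}_{n\in I_N}\langle u_{n+h},u_n\rangle=\sum_\tau\Bigl\langle\mathbb{E}_{n\in I_N}w^{(\tau)}_n\,T^{q_\tau(n)}f,\,f\Bigr\rangle,\qquad w_n^{(\tau)}=1_{\tau(n,h)=\tau}\,w_{n+h}\bar w_n ,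
\]
and both terms tend to $0$ by the linear case. Lemma~\ref{lem:vdc} finishes the proof.
\end{proof}

The difference $p(n+h)-p(n)$ is not a simpler function of the same kind as $p$, but it becomes one after $\mathbb{Z}$ is cut into finitely many pieces, and the weights absorb the cut. The reason is structural. Let $a=(1,\alpha)\in\mathbb{R}^2$ and let $\gamma(n)=(n,\lfloor\alpha n\rfloor)\in\mathbb{Z}^2$ be the integer part of $na$. Then $p(n)=P(\gamma(n))$ with the ordinary polynomial $P(x_1,x_2)=x_1x_2$, and the shift $n\mapsto n+h$ translates $\gamma(n)$ by one of finitely many lattice points, determined by the fractional part of $na$. The induction takes place among polynomials on the lattice. Four things are needed in general.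

\begin{enumerate}
\item[(i)] A representation $p(n)=P(\text{integer part of }a^nb)$ for every $p\in\mathcal{G}$. To handle nested integer parts we allow nilpotent groups in place of $\mathbb{R}^m$ (Section~\ref{sec:triangular}).
\item[(ii)] The right lattice. For $\alpha=1$ the polynomial $x_1-x_2$ is nonconstant on $\mathbb{Z}^2$ but vanishes at every $\gamma(n)=(n,n)$. One must replace the lattice by a group $\Lambda$ on which a nonzero polynomial can vanish along the orbit only with density zero. This group comes from the orbit closure (Section~\ref{sec:orbit}).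
\item[(iii)] A notion of degree on $\Lambda$, and a nonzero slope in degree one (Section~\ref{sec:degree}).
\item[(iv)] An induction for several polynomials at once, in which the translations that produce a degenerate family are shown to be rare (Section~\ref{sec:induction}).
\end{enumerate}

\section{Generalized polynomials as polynomials of an integer part}\label{sec:triangular}

We need groups in which integer and fractional parts can be computed one coordinate at a time.

\begin{definition}
A \emph{triangular group} is $G=\mathbb{R}^m$ with a group law with identity $e=0$ of the form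
\[
(xy)_i=x_i+y_i+q_i(x_1,\dots,x_{i-1},y_1,\dots,y_{i-1}),\qquad1\le i\le m,
\]
where the $q_i$ are real polynomials that take integer values at integer points. A \emph{polynomial on $G$} is a real polynomial in the coordinates. We put $\Gamma=\mathbb{Z}^m$.
\end{definition}

Solving $xy=e$ gives $y_i=-x_i-q_i(x_{<i},y_{<i})$, so by induction on $i$ inversion is polynomial and preserves $\Gamma$. Thus $G$ is a connected, simply connected real analytic Lie group and $\Gamma$ is a discrete subgroup. Given $g\in G$, the equations $g_i=\delta_i+\gamma_i+q_i(\delta_{<i},\gamma_{<i})$ with $\delta_i\in[0,1)$ and $\gamma_i\in\mathbb{Z}$ are solved uniquely and successively: $\gamma_i$ and $\delta_i$ are the integer and fractional parts of $g_i-q_i(\delta_{<i},\gamma_{<i})$. So every $g$ is uniquely $g=\delta\gamma$ with $\delta\in[0,1)^m$ and $\gamma\in\Gamma$; we write $\lfloor g\rfloor=\gamma$. In particular $G/\Gamma$ is the image of $[0,1]^m$, hence compact.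

Define weights $\omega_1=1$ and, inductively, $\omega_i=1+{}$(weighted degree of $q_i$ when $x_j,y_j$ have weight $\omega_j$), the zero polynomial being given degree $0$. Let $V_s$ be the space of polynomials on $G$ of weighted degree at most $s$, and $V_{-1}=0$. For a function $v$ on $G$ and $g\in G$ put $v^g(x)=v(gx)$. Then $(v^g)^{g'}=v^{gg'}$.

\begin{lemma}\label{lem:triangular}
Let $G$ be a triangular group.
\begin{enumerate}
\item[(a)] If $v\in V_s$ and $g\in G$, then $v^g-v\in V_{s-1}$.
\item[(b)] $G$ is nilpotent.
\item[(c)] For $g\in G$ the coordinates of $g^n$ are polynomials in $n\in\mathbb{Z}$.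
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The $i$-th coordinate of $gx$ is $x_i+r_i(x)$, where $r_i(x)=g_i+q_i(g_{<i},x_{<i})$ has weighted degree less than $\omega_i$. So a monomial $\prod_ix_i^{j_i}$ is sent to $\prod_i(x_i+r_i)^{j_i}$, which is the same monomial plus terms of smaller weighted degree.

(b) Let $s=\max_i\omega_i$ and $U_gv=v^g$ for $v\in V_s$. By (a), $(U_g-1)V_j\subset V_{j-1}$ for $j\le s$, so the $U_g$ lie in a group of unipotent triangular matrices, which is nilpotent. The map $g\mapsto U_{g^{-1}}$ is a homomorphism, and it is injective because $U_g$ applied to the coordinate function $x_i$ has the value $g_i$ at $0$.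

(c) For all $n\in\mathbb{Z}$ we have $(g^{n+1})_i-(g^n)_i=g_i+q_i((g^n)_{<i},g_{<i})$. By induction on $i$ the right side is a polynomial in $n$, and a function on $\mathbb{Z}$ whose first difference is a polynomial is a polynomial.
\end{proof}

A \emph{datum} is a triple $(G,a,b)$ with $G$ a triangular group and $a,b\in G$.

\begin{example}\label{ex:heis}
For $G=\mathbb{R}$, $a=\alpha$, $b=0$ we get $\lfloor a^nb\rfloor=\lfloor\alpha n\rfloor$. For the Heisenberg group, with law $xy=(x_1+y_1,\,x_2+y_2,\,x_3+y_3+x_1y_2)$, and $a=(\alpha,\beta,0)$, $b=e$, we have $a^n=(\alpha n,\beta n,\binom n2\alpha\beta)$. Its integer part $\gamma$ has $\gamma_1=\lfloor\alpha n\rfloor$, $\gamma_2=\lfloor\beta n\rfloor$ and $\gamma_3=\lfloor\binom n2\alpha\beta-\{\alpha n\}\lfloor\beta n\rfloor\rfloor$. Hence $\gamma_3-\gamma_1\gamma_2=\lfloor\binom n2\alpha\beta-\alpha n\lfloor\beta n\rfloor\rfloor$: the noncommutative term of the law produces a nested integer part.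
\end{example}

\begin{proposition}\label{prop:rep}
For all $p_1,\dots,p_k\in\mathcal{G}$ there are a datum $(G,a,b)$ and polynomials $P_1,\dots,P_k$ on $G$ with $P_i(\Gamma)\subset\mathbb{Z}$ and $p_i(n)=P_i(\lfloor a^nb\rfloor)$ for all $n\in\mathbb{Z}$.
\end{proposition}

\begin{proof}
Call a function $\mathbb{Z}\to\mathbb{Z}$ \emph{representable} if it has this form for some datum. The direct product of two triangular groups, with concatenated coordinates, is triangular, and integer parts are formed in each factor. So finitely many representable functions are represented by a common datum, and sums and products of representable functions are representable. An element $p\in\mathbb{Z}[x]$ is represented by $G=\mathbb{R}$, $a=1$, $b=0$, $P=p$. By the minimality of $\mathcal{G}$ it remains to show that $\lfloor F(\lfloor a^nb\rfloor)\rfloor$ is representable for every datum $(G,a,b)$ and every real polynomial $F$ on $G$; one applies this to $F=\sum_ic_iP_i$.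

We want a larger group in which the fractional part of $F(\lfloor a^nb\rfloor)$ is a coordinate of the fractional part of the orbit. The idea is to adjoin, as new coordinates, the coefficients of a polynomial on $G$, on which $G$ acts by translation.

\emph{An integral basis.} Let $F^-(x)=F(x^{-1})$ and choose $s$ with $F^-\in V:=V_s$. For a multi-index $\mathbf{j}=(j_1,\dots,j_m)$ put $\operatorname{wt}(\mathbf{j})=\sum_i\omega_ij_i$ and $B_{\mathbf{j}}(x)=\prod_i\binom{x_i}{j_i}$. Since $B_{\mathbf{j}}$ is a nonzero multiple of $\prod_ix_i^{j_i}$ plus monomials of smaller weight, the $B_{\mathbf{j}}$ with $\operatorname{wt}(\mathbf{j})\le s$ form a basis of $V$. Let $\Delta_i$ be the forward unit difference in $x_i$. From $\binom{t+1}{l}-\binom tl=\binom t{l-1}$ and $\binom0l=0$ for $l\ne0$ we see that the coefficient of $B_{\mathbf{j}}$ in $v\in V$ is $(\Delta_1^{j_1}\cdots\Delta_m^{j_m}v)(0)$, an integer combination of values of $v$ at integer points. Hence the set $V_{\mathbb{Z}}$ of $v\in V$ with $v(\mathbb{Z}^m)\subset\mathbb{Z}$ consists exactly of the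 integer combinations of the $B_{\mathbf{j}}$. By Lemma~\ref{lem:triangular}(a),
\[
B_{\mathbf{l}}^{\,g}=B_{\mathbf{l}}+\sum_{\operatorname{wt}(\mathbf{j})<\operatorname{wt}(\mathbf{l})}R_{\mathbf{j},\mathbf{l}}(g)B_{\mathbf{j}} .
\]
By the coefficient formula, $R_{\mathbf{j},\mathbf{l}}(g)$ is an integer combination of values $B_{\mathbf{l}}(gz)$ with $z\in\mathbb{Z}^m$; so it is a polynomial in $g$ with integer values on $\Gamma$.

\emph{The extension.} Let $G'=G\times V$ with $(g,v)(g',v')=(gg',v^{g'}+v')$. Both ways of bracketing a triple product give $(gg'g'',v^{g'g''}+(v')^{g''}+v'')$, the identity is $(e,0)$, and $(g,v)^{-1}=(g^{-1},-v^{g^{-1}})$. Take as coordinates those of $g$, followed by the coefficients $c_{\mathbf{j}}$ of $v=\sum c_{\mathbf{j}}B_{\mathbf{j}}$ in order of decreasing weight. The $c_{\mathbf{j}}$-coordinate of the product is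
\[
c_{\mathbf{j}}+c'_{\mathbf{j}}+\sum_{\operatorname{wt}(\mathbf{l})>\operatorname{wt}(\mathbf{j})}c_{\mathbf{l}}\,R_{\mathbf{j},\mathbf{l}}(g'),
\]
where the sum involves only earlier coordinates and is an integer at integer points. So $G'$ is triangular, with integer points $\Gamma'=\Gamma\times V_{\mathbb{Z}}$.

\emph{The representation.} Put $a'=(a,0)$ and $b'=(b,F^-)$, so that $(a')^nb'=(a^nb,F^-)$. Write $(a^nb,F^-)=(\delta,w)(\gamma,u)$, where all coordinates of $(\delta,w)$ lie in $[0,1)$ and $(\gamma,u)=\lfloor(a')^nb'\rfloor\in\Gamma'$. Then $a^nb=\delta\gamma$, so $\gamma=\lfloor a^nb\rfloor$, and $F^-=w^\gamma+u$. Evaluating at $\gamma^{-1}$, which is the reason for working with $F^-$, we get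
\[
F(\gamma)=w(e)+u(\gamma^{-1}).
\]
Since $B_{\mathbf{j}}(0)=0$ for $\mathbf{j}\ne\mathbf{0}$, the number $w(e)$ is the coefficient of $B_{\mathbf{0}}=1$ in $w$ and lies in $[0,1)$, while $u(\gamma^{-1})\in\mathbb{Z}$. Therefore $\lfloor F(\lfloor a^nb\rfloor)\rfloor=P'(\lfloor(a')^nb'\rfloor)$ with $P'(g,v)=v(g^{-1})=\sum c_{\mathbf{j}}B_{\mathbf{j}}(g^{-1})$, a polynomial on $G'$ with integer values on $\Gamma'$.
\end{proof}

For $G=\mathbb{R}$ and $F(x)=\alpha x$ the space $V$ consists of the functions $c_1x+c_0$, and the law of $G'$ is $(g,c_1,c_0)(g',c_1',c_0')=(g+g',\,c_1+c_1',\,c_0+c_0'+c_1g')$, which is the Heisenberg law of Example~\ref{ex:heis} with the first two coordinates exchanged.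

\section{The orbit closure and the group $\Lambda$}\label{sec:orbit}

\subsection{Background}

A homeomorphism $S$ of a compact metric space $Y$ is \emph{uniquely ergodic} if there is exactly one $S$-invariant Borel probability measure $\nu$ on $Y$. In that case, for every $y\in Y$ and every closed $K\subset Y$,
\begin{equation}\label{eq:ue}
\limsup_{N\to\infty}\mathbb{E}_{h\in I_N}1_K(S^hy)\le\nu(K).
\end{equation}
Indeed, every weak-$*$ limit point of the empirical measures $\phi\mapsto\mathbb{E}_{h\in I_N}\phi(S^hy)$ is $S$-invariant, because $I_N$ and $I_N+1$ differ in two points; so these measures converge to $\nu$, and $1_K$ is a decreasing limit of continuous functions. The one deep result that we quote is due to Parry, Lesigne and Leibman; see \cite{Leibman} and also \cite[Ch.~11]{HostKra}.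

\begin{theorem}\label{thm:orbit}
Let $G$ be a connected, simply connected nilpotent Lie group, $\Gamma$ a discrete cocompact subgroup, $a\in G$, $x\in G/\Gamma$, and let $Y$ be the closure of $\{a^nx:n\in\mathbb{Z}\}$. Then $Y=L'x$ for some closed subgroup $L'\le G$, and $y\mapsto ay$ is uniquely ergodic on $Y$.
\end{theorem}

We also use four standard facts.
\begin{enumerate}
\item[(F1)] A closed subgroup $L$ of a Lie group is an analytic submanifold and a Lie group; its identity component $L^\circ$ is open, closed and normal in $L$.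
\item[(F2)] If a locally compact, second countable group $L$ acts continuously and transitively on a compact Hausdorff space $Y$, then $g\mapsto gy$ is an open map $L\to Y$ for each $y\in Y$.
\item[(F3)] Haar measure $m_H$ on a connected nilpotent Lie group $H$ is left and right invariant and has a smooth positive density in charts. So diffeomorphisms of $H$ preserve null sets, and the zero set of a real analytic function on $H$ that is not identically zero is null.
\item[(F4)] If $\Lambda_0$ is a discrete subgroup of $H$, there is at most one $H$-invariant Borel probability measure on $H/\Lambda_0$.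
\end{enumerate}
The trivial group $H=\{e\}$ is allowed; then null means empty. By (F1) and (F2), if a closed subgroup $L\le G$ acts transitively on a compact set $Y\subset G/\Gamma$, then the orbits of $L^\circ$ in $Y$ are connected and open. They partition $Y$, so they are finite in number, closed, and are the connected components of $Y$.

\subsection{Connected data}

Call a datum $(G,a,b)$ \emph{connected} if the closure of $\{a^nb\Gamma:n\in\mathbb{Z}\}$ in $G/\Gamma$ is connected. Connectedness is what allows the use of analyticity in (F3), and it is obtained by passing to arithmetic progressions.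

\begin{lemma}\label{lem:connected}
For every datum $(G,a,b)$ there is $M\ge1$ such that the data $(G,a^M,a^rb)$, $0\le r<M$, are connected.
\end{lemma}

\begin{proof}
Let $x=b\Gamma$ and let $Y=L'x$ be as in Theorem~\ref{thm:orbit}. By the remark above, $Y$ has finitely many components, say $M$, and they are open and closed in $Y$. The homeomorphism $y\mapsto ay$ permutes them, transitively because the dense set $\{a^nx\}$ meets each of them, hence cyclically. If $Y_0$ is the component of $x$ and $Y_r=a^rY_0$, then $a^nx\in Y_r$ exactly when $n\equiv r\pmod M$. A dense set meets an open set in a dense subset of it, so the closure of $\{a^{Mt}a^rx:t\in\mathbb{Z}\}$ is $Y_r$.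
\end{proof}

\emph{From here to the end of Section~\ref{sec:induction} we fix a connected datum $(G,a,b)$.} Let $x=b\Gamma$, let $Y$ be the orbit closure, $\nu$ the unique $a$-invariant probability measure on $Y$, and $\Gamma_x=b\Gamma b^{-1}$ the stabilizer of $x$ in $G$, a discrete subgroup.

Theorem~\ref{thm:orbit} does not say that $L'$ contains $a$, so we enlarge it to $L=\{g\in G:gY=Y\}$. This subgroup is closed: if $g_n\to g$ with $g_n\in L$, then $gY\subset Y$ and $g^{-1}Y\subset Y$ because $Y$ is closed. It contains $a$ and $L'$, so it acts transitively on $Y$. Let $H=L^\circ$. Since $Y$ is connected, $Y=Hx$; the map $H\to Y$, $g\mapsto gx$, is open; and $a$ normalizes $H$.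

The element $a$ need not lie in $H$, but it does so modulo the stabilizer: $ax=\ell x$ for some $\ell\in H$, and $\xi=\ell^{-1}a$ lies in $\Gamma_x\cap L$. So $\xi$ normalizes both $H$ and $\Gamma_x$. Put
\[
\Lambda_0=H\cap\Gamma_x,\qquad\Lambda=\Lambda_0\langle\xi\rangle\subset\Gamma_x,\qquad H_a=H\langle\xi\rangle=H\Lambda .
\]
These are groups, because $\xi$ normalizes $\Lambda_0$ and $H$. Since $a$ and $\xi$ have the same image in $L/H$, we have $H_a=\bigcup_{h\in\mathbb{Z}}Ha^h$. Also $\Lambda\cap H=\Lambda_0$, since $\Lambda\subset\Gamma_x$, and $g\Lambda_0\mapsto gx$ is a homeomorphism $H/\Lambda_0\to Y$.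

\begin{example}\label{ex:lambda}
Let $G=\mathbb{R}^2$, $a=(1,\alpha)$, $b=0$. If $\alpha$ is irrational, then $Y$ is the circle $\{0\}\times\mathbb{R}/\mathbb{Z}$, $L=\mathbb{Z}\times\mathbb{R}$, $H=\{0\}\times\mathbb{R}$; one may take $\xi=(1,0)$, and $\Lambda=\mathbb{Z}^2$. If $\alpha=1$, then $Y$ is a point, $L=\mathbb{Z}^2$, $H$ is trivial, $\xi=a$, and $\Lambda$ is the diagonal of $\mathbb{Z}^2$. This second case shows that $\Lambda_0$ is too small to contain the integer parts of the orbit, while $L\cap\Gamma_x$ is too large for (ii) of Section~\ref{sec:model}.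
\end{example}

\subsection{Integer and fractional parts in $H_a$}

The integer part $\lfloor\cdot\rfloor$ refers to the cube $[0,1)^m$, in which the fractional parts of the orbit may fill only a thin set. We replace the cube by a fundamental domain inside $H$; the two are compared in Section~\ref{sec:proofs}. Boundaries below are taken in $H$.

\begin{lemma}\label{lem:domain}
There is a relatively compact Borel set $D\subset H$ with null boundary such that $H=\bigsqcup_{\lambda\in\Lambda_0}D\lambda$. Every $g\in H_a$ is uniquely a product $g=\{g\}[g]$ with $\{g\}\in D$ and $[g]\in\Lambda$.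
\end{lemma}

\begin{proof}
Since $\Lambda_0$ is discrete, every point of $H$ has a neighborhood $U$ that is a relatively compact open ball in a chart, has null boundary, and satisfies $U^{-1}U\cap\Lambda_0=\{e\}$. The sets $Ux$ are open and cover the compact space $Y$, so finitely many $U_1,\dots,U_l$ satisfy $\bigcup_iU_i\Lambda_0=H$. Put $D=\bigcup_i\bigl(U_i\setminus\bigcup_{j<i}U_j\Lambda_0\bigr)$. Given a coset $g\Lambda_0$, let $i$ be the least index such that it meets $U_i$. The points of $D$ in the coset are exactly its points in $U_i$, and there is only one, since two of them differ by an element of $U_i^{-1}U_i\cap\Lambda_0$. This is the partition. If $U_j\lambda$ meets $U_i$, then $\lambda$ lies in the relatively compact set $U_j^{-1}U_i$, so there are finitely many such $\lambda$. Thus $D$ is a finite Boolean combination of sets $U_j\lambda$, and its boundary is null.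

An element of $H_a$ has the form $g'\xi^j=\delta\lambda\xi^j$ with $g'\in H$, $\delta\in D$, $\lambda\in\Lambda_0$. If $\delta\tau=\delta'\tau'$ with $\delta,\delta'\in D$ and $\tau,\tau'\in\Lambda$, then $(\delta')^{-1}\delta=\tau'\tau^{-1}\in H\cap\Lambda=\Lambda_0$, so $\delta=\delta'$.
\end{proof}

The set $D$ has finite measure, and positive measure because countably many translates cover $H$. We normalize $m_H(D)=1$.

\begin{lemma}[equidistribution]\label{lem:equi}
Let $\delta\in H$.
\begin{enumerate}
\item[(a)] If $K\subset H$ is compact, then $\limsup_N\mathbb{E}_{h\in I_N}1_K(\{a^h\delta\})\le m_H(K)$.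
\item[(b)] If $S\subset D$ is Borel with null boundary, then $\lim_N\mathbb{E}_{h\in I_N}1_S(\{a^h\delta\})=m_H(S)$.
\end{enumerate}
\end{lemma}

\begin{proof}
We first identify $\nu$. For Borel $U\subset Y$ let $\widetilde U$ be the set of $g\in H$ with $gx\in U$, so that $\widetilde U\lambda=\widetilde U$ for $\lambda\in\Lambda_0$, and put $\nu'(U)=m_H(D\cap\widetilde U)$. This is a probability measure on $Y$. For $g\in H$, left invariance, the partition of $H$ by the sets $D\lambda$, and right invariance give
\[
\nu'(gU)=m_H(g^{-1}D\cap\widetilde U)=\sum_\lambda m_H(g^{-1}D\cap D\lambda\cap\widetilde U)=\sum_\lambda m_H(g^{-1}D\lambda^{-1}\cap D\cap\widetilde U)=\nu'(U),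
\]
the last step because the sets $g^{-1}D\lambda^{-1}$ also partition $H$. So $\nu'$ is $H$-invariant. Its image $a_*\nu'$ is $H$-invariant too, since $g_*a_*\nu'=a_*(a^{-1}ga)_*\nu'$ and $a^{-1}ga\in H$ for $g\in H$; this is where we use that $a$ normalizes $H$. By (F4), $a_*\nu'=\nu'$, and by unique ergodicity $\nu'=\nu$.

(a) The set $Kx$ is compact, and
\[
\nu(Kx)=m_H(D\cap K\Lambda_0)\le\sum_\lambda m_H(D\cap K\lambda)=\sum_\lambda m_H(D\lambda^{-1}\cap K)=m_H(K).
\]
Since $\Lambda$ fixes $x$, we have $a^h(\delta x)=\{a^h\delta\}x$. So $\{a^h\delta\}\in K$ implies $a^h(\delta x)\in Kx$, and \eqref{eq:ue} applies.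

(b) Both $S$ and $D\setminus S$ have null boundary and compact closure. By (a) for the two closures, the upper limits of the frequencies of $S$ and of $D\setminus S$ are at most $m_H(S)$ and $1-m_H(S)$. The two frequencies add up to $1$.
\end{proof}

Put $\delta(n)=\{a^n\}\in D$ and $\gamma(n)=[a^n]\in\Lambda$. The next lemma generalizes \eqref{eq:modelcocycle}.

\begin{lemma}[cocycle]\label{lem:cocycle}
For $n,h\in\mathbb{Z}$ we have $\gamma(n+h)=\tau(n,h)\gamma(n)$ with $\tau(n,h)=[a^h\delta(n)]$. For fixed $h$ the set $F_h$ of values of $[a^h\delta]$, $\delta\in D$, is finite, and for $\tau\in F_h$ the set $S_{h,\tau}$ of $\delta\in D$ with $[a^h\delta]=\tau$ is Borel with null boundary.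
\end{lemma}

\begin{proof}
We have $a^{n+h}=a^h\delta(n)\gamma(n)=\{a^h\delta(n)\}\,[a^h\delta(n)]\,\gamma(n)$, and the decomposition is unique. The set $F_h$ lies in the intersection of the relatively compact set $D^{-1}a^hD$ with the discrete subgroup $\Gamma_x$. Next, $S_{h,\tau}=D\cap a^{-h}D\tau$. As $\tau\in F_h$, we have $a^h\delta=\delta'\tau$ for some $\delta,\delta'\in D$, so $a^{-h}\tau=(a^{-h}(\delta')^{-1}a^h)\delta\in H$. Hence $y\mapsto a^{-h}y\tau=(a^{-h}ya^h)(a^{-h}\tau)$ is a diffeomorphism of $H$, and $a^{-h}D\tau$ is Borel with null boundary.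
\end{proof}

\subsection{Zeros of polynomials along the orbit}

The following dichotomy converts the density condition of Theorem~\ref{thm:A} into an algebraic condition that survives the induction. Its mechanism is the one seen for $\lfloor n\{\alpha n\}\rfloor$ in the introduction: the leading coefficient in $h$ is a function of the fractional part, and it is rarely small.

\begin{lemma}\label{lem:zeros}
Let $Q$ be a polynomial on $G$ and $\delta\in H$. If the set of $h\in\mathbb{Z}$ with $Q([a^h\delta])=0$ has positive upper Banach density, then $Q=0$ on $H_a$. In particular, a polynomial on $G$ that vanishes on $\Lambda$ vanishes on $H_a$.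
\end{lemma}

\begin{proof}
Write $\delta_h=\{a^h\delta\}$, so that $[a^h\delta]=\delta_h^{-1}a^h\delta$. By Lemma~\ref{lem:triangular}(c), and since multiplication and inversion are polynomial, $Q(y^{-1}a^h\delta)=\sum_{i=0}^sh^i\psi_i(y)$ for $y\in G$, $h\in\mathbb{Z}$, with polynomials $\psi_i$ on $G$. If all $\psi_i$ vanish on $H$, then $Q$ vanishes on $\bigcup_hHa^h\delta=\bigcup_hHa^h=H_a$, where we use $a^h\delta=(a^h\delta a^{-h})a^h$.

Otherwise let $i$ be the largest index such that $\psi_i$ does not vanish identically on $H$; we show that the set of zeros has upper Banach density $0$. For $\eta\ge0$ let $K_\eta$ be the compact set of $y\in\overline D$ with $|\psi_i(y)|\le\eta$. By (F3), $m_H(K_0)=0$, so $m_H(K_\eta)\to0$ as $\eta\downarrow0$. Fix $\eta>0$ and let $B$ bound the $|\psi_j|$ on $\overline D$. If $h\ne0$ and $\delta_h\notin K_\eta$, then the terms of index greater than $i$ vanish at $\delta_h\in H$, and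
\[
|Q([a^h\delta])|>\eta|h|^i-iB|h|^{i-1},
\]
which is nonnegative for $|h|\ge iB/\eta$. So all but finitely many zeros $h$ have $\delta_h\in K_\eta$, and by Lemma~\ref{lem:equi}(a) the zeros have upper Banach density at most $m_H(K_\eta)$. Let $\eta\downarrow0$.

For the last statement, all $h\in\mathbb{Z}$ are zeros.
\end{proof}

\section{Polynomials on $\Lambda$}\label{sec:degree}

Let $\operatorname{Pol}$ be the set of functions $\Lambda\to\mathbb{Z}$ that are restrictions of polynomials on $G$. It is an additive group, stable under $P\mapsto P^\tau$ for $\tau\in\Lambda$, where $P^\tau(\gamma)=P(\tau\gamma)$ and $(P^\tau)^\sigma=P^{\tau\sigma}$. The weighted degree on $G$ is not the right measure of complexity: on the diagonal group of Example~\ref{ex:lambda} the quadratic polynomial $(x_1-x_2)^2+x_1$ is linear. We therefore define the degree intrinsically. An \emph{$l$-fold difference} of $P$ is the result of applying to $P$ successively $l$ operators of the form $R\mapsto R^\tau-R$, $\tau\in\Lambda$. By Lemma~\ref{lem:triangular}(a), if $P$ is the restriction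 of an element of $V_s$, all its $(s+1)$-fold differences vanish. For $P\ne0$ let $\deg P$ be the least $d\ge0$ such that all $(d+1)$-fold differences of $P$ vanish, and let $\deg0=-\infty$.

\begin{lemma}\label{lem:deg}
Let $P,Q\in\operatorname{Pol}$ and $\tau\in\Lambda$.
\begin{enumerate}
\item[(a)] $\deg(P\pm Q)\le\max(\deg P,\deg Q)$, with equality if $\deg P\ne\deg Q$.
\item[(b)] $\deg P\le0$ if and only if $P$ is constant.
\item[(c)] If $P\ne0$, then $\deg(P^\tau-P)<\deg P$ and $\deg P^\tau=\deg P$.
\item[(d)] If $\deg P=1$, then $c=P-P(e)\in\operatorname{Pol}$ is a nonzero homomorphism $\Lambda\to\mathbb{Z}$, and $P^\tau=P+c(\tau)$.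
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The inequality holds because the difference operators are linear. If $\deg Q<\deg P$, apply it to $P=(P\pm Q)\mp Q$ to get $\deg(P\pm Q)\ge\deg P$; the case $\deg P<\deg Q$ is symmetric. (b) All $P^\tau-P$ vanish if and only if $P(\tau\gamma)=P(\gamma)$ for all $\tau,\gamma$. (c) Let $d=\deg P$. The $d$-fold differences of $P^\tau-P$ are $(d+1)$-fold differences of $P$, so they vanish; this is the inequality, and (a) applied to $P^\tau=P+(P^\tau-P)$ gives the equality. (d) By (b) and (c), $P^\tau-P$ is constant, and its value at $e$ is $c(\tau)$. From $P^{\tau\sigma}=(P+c(\tau))^\sigma=P+c(\sigma)+c(\tau)$ we see that $c$ is a homomorphism. It is nonzero because $P$ is not constant.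
\end{proof}

In the model case the slope $s+t\alpha$ was nonzero by irrationality. In general this comes from Lemma~\ref{lem:zeros}.

\begin{lemma}\label{lem:slope}
Let $c\in\operatorname{Pol}$ be a nonzero homomorphism $\Lambda\to\mathbb{Z}$. There is a real $\beta\ne0$ such that for every $\delta\in H$ the sequence $c([a^h\delta])-\beta h$, $h\in\mathbb{Z}$, is bounded.
\end{lemma}

\begin{proof}
Let $\tilde c$ be a polynomial on $G$ extending $c$, and put $\Psi(g,g')=\tilde c(gg')-\tilde c(g)-\tilde c(g')$. For fixed $g'\in\Lambda$ the polynomial $\Psi(\cdot,g')$ vanishes on $\Lambda$, hence on $H_a$ by Lemma~\ref{lem:zeros}. Then for fixed $g\in H_a$ the polynomial $\Psi(g,\cdot)$ vanishes on $\Lambda$, hence on $H_a$. So $\tilde c$ restricts to a homomorphism $H_a\to\mathbb{R}$, and with $\beta=\tilde c(a)$,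
\[
c([a^h\delta])=\tilde c\bigl(\{a^h\delta\}^{-1}a^h\delta\bigr)=\beta h+\tilde c(\delta)-\tilde c(\{a^h\delta\}),
\]
where the last term is bounded because $D$ is relatively compact. Suppose $\beta=0$. Then the integers $c([a^h])$ take finitely many values, so some value $v$ is taken on a set of positive upper Banach density. By Lemma~\ref{lem:zeros}, $\tilde c-v$ vanishes on $H_a\supset\Lambda$. Since $c(e)=0$, this gives $v=0$ and $c=0$, a contradiction.
\end{proof}

\section{The van der Corput induction}\label{sec:induction}

Fix a weak mixing system. A finite indexed family $\mathcal{P}=(P_1,\dots,P_k)$ in $\operatorname{Pol}$, $k\ge0$, is \emph{admissible} if all $P_i$ and all $P_i-P_j$ $(i\ne j)$ are nonconstant on $\Lambda$. Consider two properties of $\mathcal{P}$, each required for all sequences $(I_N)$ and all weights $(w_n)$.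
\begin{enumerate}
\item[(N)] If $f_1,\dots,f_k\in L^\infty(\mu)$ and $\int f_{i_0}\,d\mu=0$ for some $i_0$, then
\[
\Bigl\|\mathbb{E}_{n\in I_N}w_n\prod_{i=1}^kT^{P_i(\gamma(n))}f_i\Bigr\|_2\to0 .
\]
\item[(C)] If $g_0,\dots,g_k\in L^\infty(\mu)$, then
\[
\mathbb{E}_{n\in I_N}w_n\Bigl(\int g_0\prod_{i=1}^kT^{P_i(\gamma(n))}g_i\,d\mu-\prod_{i=0}^k\int g_i\,d\mu\Bigr)\to0 .
\]
\end{enumerate}
For the empty family both hold trivially.

\begin{lemma}\label{lem:NC}
If $\mathcal{P}$ satisfies \textup{(N)}, then it satisfies \textup{(C)}.
\end{lemma}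

\begin{proof}
Write $P_i$ for $P_i(\gamma(n))$ and $\kappa_i=\int g_i\,d\mu$. Then
\[
\prod_{i=1}^kT^{P_i}g_i-\prod_{i=1}^k\kappa_i=\sum_{i=1}^k\Bigl(\prod_{1\le j<i}\kappa_j\Bigr)\,T^{P_i}(g_i-\kappa_i)\prod_{j>i}T^{P_j}g_j .
\]
By (N) with $i_0=i$, $f_j=1$ for $j<i$, $f_i=g_i-\kappa_i$ and $f_j=g_j$ for $j>i$, the weighted average of the $i$-th term tends to $0$ in $L^2(\mu)$. Multiply by $g_0$, integrate, and use the Cauchy--Schwarz inequality.
\end{proof}

One application of the van der Corput inequality replaces a family by one that may have almost twice as many members, so we need a measure of complexity that still decreases. For nonconstant $P,Q\in\operatorname{Pol}$ write $P\approx Q$ if $\deg P=\deg Q>\deg(P-Q)$: the two have the same leading part. By Lemma~\ref{lem:deg}(a) this is an equivalence relation. The \emph{type} of an admissible family is $(\varphi_1,\varphi_2,\dots)$, where $\varphi_d$ is the number of $\approx$-classes of degree $d$ that contain a member of the family. Types are compared at the largest index at which they differ. This is a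 well-order: the types below a type supported in $\{1,\dots,s\}$ are supported in $\{1,\dots,s\}$ as well, and there the order is the lexicographic order on $s$-tuples of nonnegative integers. For instance, on $\Lambda=\mathbb{Z}$ the family $(\gamma,\gamma^2)$ has type $(1,1,0,\dots)$; the construction below replaces it by $((\gamma+\tau)^2-\gamma,\ \gamma^2-\gamma)$, which is admissible for $\tau\ne0$ and has the smaller type $(0,1,0,\dots)$.

\begin{proposition}\label{prop:main}
Every admissible family satisfies \textup{(N)} and \textup{(C)}.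
\end{proposition}

\begin{proof}
We use induction on the type. Let $\mathcal{P}=(P_1,\dots,P_k)$ be admissible with $k\ge1$, and assume (C) for all admissible families of smaller type. By Lemma~\ref{lem:NC} it suffices to prove (N) for $\mathcal{P}$. Number the family so that $d=\deg P_1\ge1$ is the least degree. Let $J$ be the set of $i$ with $\deg P_i=1$; it is empty if $d\ge2$ and contains $1$ if $d=1$. For $i\in J$ write $P_i^\tau=P_i+c_i(\tau)$ as in Lemma~\ref{lem:deg}(d). After scaling, $\|f_i\|_\infty\le1$. Put $u_n=w_n\prod_iT^{P_i(\gamma(n))}f_i$, so $\|u_n\|_2\le1$.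

\emph{Step 1: the correlations.} Let $\tau=\tau(n,h)$ and $\gamma=\gamma(n)$. By Lemma~\ref{lem:cocycle}, $P_i(\gamma(n+h))=P_i^\tau(\gamma)$, so $\langle u_{n+h},u_n\rangle$ is $w_{n+h}\bar w_n$ times the integral of $\prod_iT^{P_i^\tau(\gamma)}f_i\cdot T^{P_i(\gamma)}\bar f_i$. For $i\in J$ the two exponents differ by the constant $c_i(\tau)$, so the two factors cannot become independent, and we merge them into one function. Applying $T^{-P_1(\gamma)}$ under the integral, we obtain
\begin{multline}\label{eq:inner}
\langle u_{n+h},u_n\rangle=w_{n+h}\bar w_n\int\prod_{i\in J}T^{(P_i-P_1)(\gamma)}\bigl(\bar f_i\,T^{c_i(\tau)}f_i\bigr)\\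
\times\prod_{i\notin J}T^{(P_i^\tau-P_1)(\gamma)}f_i\cdot T^{(P_i-P_1)(\gamma)}\bar f_i\;d\mu .
\end{multline}
For fixed $\tau$ the integral has the form in (C) for the family $\mathcal{P}_\tau$ with members
\[
P_i^\tau-P_1\quad(i\notin J)\qquad\text{and}\qquad P_i-P_1\quad(2\le i\le k).
\]
The factor with exponent $P_1-P_1=0$ plays the role of $g_0$; it is $\bar f_1T^{c_1(\tau)}f_1$ if $1\in J$ and $\bar f_1$ otherwise. The product of the integrals of the functions involved is
\[
\Pi(\tau)=\prod_{i\in J}\langle T^{c_i(\tau)}f_i,f_i\rangle\prod_{i\notin J}\Bigl|\int f_i\,d\mu\Bigr|^2 .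
\]
Hence $|\Pi(\tau)|\le\theta(\tau)\le1$, where $\theta(\tau)=|\langle T^{c_{i_0}(\tau)}f_{i_0},f_{i_0}\rangle|$ if $i_0\in J$, and $\theta(\tau)=0$ if $i_0\notin J$.

\emph{Step 2: bad translations are rare.} The family $\mathcal{P}_\tau$ can fail to be admissible, as it does for $\tau=e$ when some $i\notin J$. Let $\mathcal{B}\subset\Lambda$ be the set of $\tau$ such that $P_i^\tau-P_j$ is constant for some pair $(i,j)$ with $i\ne j$ or $i=j\notin J$. We claim that for every $\delta\in H$
\begin{equation}\label{eq:bad}
\frac1R\sum_{h=1}^R1_{\mathcal{B}}([a^h\delta])\to0\qquad(R\to\infty).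
\end{equation}
For $\gamma\in\Lambda$ let $Q_{ij,\gamma}(\tau)=P_i(\tau\gamma)-P_j(\gamma)-P_i(\tau)+P_j(e)$, the value of $P_i^\tau-P_j$ at $\gamma$ minus its value at $e$. As a function of $\tau$ it is the restriction to $\Lambda$ of a polynomial on $G$, and $P_i^\tau-P_j$ is constant if and only if $Q_{ij,\gamma}(\tau)=0$ for all $\gamma$. For each pair $(i,j)$ as above there is $\gamma$ such that $Q_{ij,\gamma}$ does not vanish identically on $\Lambda$. Otherwise $P_i^\tau-P_j$ is constant for all $\tau$. For $i\ne j$ this fails at $\tau=e$ by admissibility, and for $i=j$ it forces $\deg P_i\le1$, contrary to $i\notin J$. So $\mathcal{B}$ lies in a finite union of zero sets of polynomials that do not vanish identically on $\Lambda\subset H_a$, and \eqref{eq:bad} follows from Lemma~\ref{lem:zeros}.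

\emph{Step 3: for $\tau\notin\mathcal{B}$ the family $\mathcal{P}_\tau$ is admissible.} The members $P_i^\tau-P_1$ with $i\notin J$ are nonconstant because $\tau\notin\mathcal{B}$; this includes $i=1$ when $d\ge2$. The members $P_i-P_1$ with $i\ge2$ are nonconstant because $\mathcal{P}$ is admissible. The difference of two members with different labels is, up to sign, $(P_i-P_j)^\tau$ or $P_i-P_j$ with $i\ne j$, which are nonconstant by admissibility and Lemma~\ref{lem:deg}(c), or $P_i^\tau-P_j$ with $i\notin J$ and $j\ge2$, which is nonconstant because $\tau\notin\mathcal{B}$.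

\emph{Step 4: the type of $\mathcal{P}_\tau$ is smaller.} We use $\deg(P_i^\tau-P_i)<\deg P_i$ and Lemma~\ref{lem:deg}(a), and sort the members by the index $i$ they come from.
\begin{itemize}
\item If $\deg P_i>d$, then $i\ge2$, $i\notin J$, and both $P_i-P_1$ and $P_i^\tau-P_1$ differ from $P_i$ by a function of degree less than $\deg P_i$. So both are equivalent to $P_i$.
\item If $P_i\approx P_1$, then $P_i-P_1$ and $P_i^\tau-P_1=(P_i^\tau-P_i)+(P_i-P_1)$ have degree less than $d$.
\item If $\deg P_i=d$ and $P_i\not\approx P_1$, then $i\ge2$, the member $P_i-P_1$ has degree exactly $d$, and $P_i^\tau-P_1\approx P_i-P_1$. For two such indices, $P_i-P_1\approx P_j-P_1$ if and only if $\deg(P_i-P_j)<d$, that is, $P_i\approx P_j$.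
\end{itemize}
Thus $\varphi_{d'}$ is unchanged for $d'>d$, and $\varphi_d$ drops by exactly one, since the class of $P_1$ disappears. The choice of $P_1$ of least degree is what keeps the higher classes fixed. So (C) holds for $\mathcal{P}_\tau$ when $\tau\notin\mathcal{B}$.

\emph{Step 5: conclusion.} Fix $h\ge1$ and split the average of $\langle u_{n+h},u_n\rangle$ according to the value of $\tau(n,h)$ in the finite set $F_h$. The condition $\tau(n,h)=\tau$ means $\delta(n)\in S_{h,\tau}$, which has frequency $m_H(S_{h,\tau})$ by Lemma~\ref{lem:cocycle} and Lemma~\ref{lem:equi}(b) with $\delta=e$. For $\tau\in F_h\setminus\mathcal{B}$, property (C) for $\mathcal{P}_\tau$ with the weights $1_{\tau(n,h)=\tau}\,w_{n+h}\bar w_n$ allows us to replace the integral in \eqref{eq:inner} by $\Pi(\tau)$, so this part contributes at most $m_H(S_{h,\tau})\theta(\tau)$ in the limit. For $\tau\in F_h\cap\mathcal{B}$ we use $|\langle u_{n+h},u_n\rangle|\le1$. Therefore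
\[
\limsup_N\bigl|\mathbb{E}_{n\in I_N}\langle u_{n+h},u_n\rangle\bigr|\le\sum_{\tau\in F_h}m_H(S_{h,\tau})\bigl(1_{\mathcal{B}}(\tau)+\theta(\tau)\bigr)=\int_D(1_{\mathcal{B}}+\theta)([a^h\delta])\,dm_H(\delta).
\]
The gain is that the right side can be averaged over $h$ with $\delta$ held fixed. The functions $\delta\mapsto\frac1R\sum_{h=1}^R(1_{\mathcal{B}}+\theta)([a^h\delta])$ are Borel on $D$ and bounded by $2$. They tend to $0$ pointwise: the first term by \eqref{eq:bad}, and the second, when $i_0\in J$, by Lemma~\ref{lem:slope} for $c_{i_0}$ and Lemma~\ref{lem:corr}(b) for $f_{i_0}$ with $j_h=c_{i_0}([a^h\delta])$. By dominated convergence and Lemma~\ref{lem:vdc}, $\|\mathbb{E}_{n\in I_N}u_n\|_2\to0$.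
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By Proposition~\ref{prop:rep}, $p_i(n)=P_i(\lfloor a^nb\rfloor)$ for a datum $(G,a,b)$ and polynomials $P_i$ with $P_i(\Gamma)\subset\mathbb{Z}$; put $P_0=0$. Let $M$ be as in Lemma~\ref{lem:connected}. Fix $r\in\{0,\dots,M-1\}$, put $b_r=a^rb$, and apply Sections~\ref{sec:orbit}--\ref{sec:induction} to the connected datum $(G,a^M,b_r)$. The objects $H,\Lambda,D,m_H$ now depend on $r$; we have $\Lambda\subset b_r\Gamma b_r^{-1}$ and $a^{Mt}=\delta(t)\gamma(t)$ with $\delta(t)\in D$, $\gamma(t)\in\Lambda$.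

\emph{Comparing the two integer parts.} For $n=Mt+r$,
\[
a^nb=a^{Mt}b_r=\delta(t)b_r\cdot b_r^{-1}\gamma(t)b_r,\qquad b_r^{-1}\gamma(t)b_r\in\Gamma .
\]
Let $\kappa=\lfloor\delta(t)b_r\rfloor\in\Gamma$. Then $a^nb\in[0,1)^m\,\kappa\,b_r^{-1}\gamma(t)b_r$, so $\lfloor a^nb\rfloor=\kappa b_r^{-1}\gamma(t)b_r$ and
\[
p_i(n)=P_{i,\kappa}(\gamma(t)),\qquad P_{i,\kappa}(y)=P_i(\kappa b_r^{-1}yb_r).
\]
Each $P_{i,\kappa}$ is a polynomial on $G$ with integer values on $\Lambda$, so it defines an element of $\operatorname{Pol}$. The element $\kappa$ lies in the relatively compact set $([0,1)^m)^{-1}Db_r$, so it takes finitely many values.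

\emph{The cells.} For $\kappa\in\Gamma$ let $S_\kappa$ be the set of $\delta\in D$ with $\lfloor\delta b_r\rfloor=\kappa$, and let $C_{r,\kappa}$ be the set of $Mt+r$ with $\delta(t)\in S_\kappa$. The nonempty $C_{r,\kappa}$, over all $r$ and $\kappa$, form a finite partition of $\mathbb{Z}$ that depends only on the $p_i$. Let $\phi_l(y)$ be the $l$-th coordinate of $yb_r\kappa^{-1}$, an analytic function of $y\in H$. Then $S_\kappa$ is the intersection of $D$ with the Borel sets $\phi_l^{-1}([0,1))$, $1\le l\le m$. If $\phi_l$ is constant, this set is empty or $H$. If not, its boundary lies in $\phi_l^{-1}(0)\cup\phi_l^{-1}(1)$, which is null by (F3). So $S_\kappa$ has null boundary. The set $I'_N$ of $t$ with $Mt+r\in I_N$ is an interval of length $|I_N|/M+O(1)$, so by Lemma~\ref{lem:equi}(b) the cell $C_{r,\kappa}$ has uniform density $m_H(S_\kappa)/M$.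

\emph{Part (1).} On a nonempty cell $C=C_{r,\kappa}$ let $i\sim l$ if $P_{i,\kappa}-P_{l,\kappa}$ is constant on $\Lambda$. This is an equivalence relation, and $i\sim l$ implies that $p_i-p_l$ is constant on $C$. If $i\not\sim l$ and $c\in\mathbb{Z}$, then $P_{i,\kappa}-P_{l,\kappa}-c$ does not vanish identically on $\Lambda$. By Lemma~\ref{lem:zeros} with $\delta=e$, the set of $t$ with $(P_{i,\kappa}-P_{l,\kappa})(\gamma(t))=c$ has upper Banach density $0$, and so does the set of $n\in C$ with $p_i(n)-p_l(n)=c$.

\emph{Part (2).} Write $c_i$ for the constants on $C$, let $g_K$ be the indicator function of $\bigcap_{i\in K}T^{c_i}A_i$, and let $K_0$ be the class of $0$. For $n=Mt+r\in C$ and $i\in K$ we have $p_i(n)=p_{i_K}(n)+c_i$, so $\bigcap_{i\in K}T^{p_i(n)}A_i=T^{p_{i_K}(n)}\bigcap_{i\in K}T^{c_i}A_i$ and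
\[
\mu\Bigl(\bigcap_{i=0}^kT^{p_i(n)}A_i\Bigr)=\int g_{K_0}\prod_{K\ne K_0}T^{P_{i_K,\kappa}(\gamma(t))}g_K\,d\mu .
\]
The family $(P_{i_K,\kappa})_{K\ne K_0}$ is admissible: its members are nonconstant because $i_K\not\sim0$ and $P_{0,\kappa}=0$, and their differences are nonconstant because the $i_K$ are pairwise inequivalent. Let $s_t$ be the real number obtained by subtracting $\prod_K\int g_K\,d\mu$ from the right side. Property (C) along $(I'_N)$, with weights $1_C(Mt+r)\operatorname{sgn}(s_t)$, gives $\mathbb{E}_{t\in I'_N}1_C(Mt+r)|s_t|\to0$. Since $|I'_N|\le|I_N|$, this is (2).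

Summing (2) over the cells shows that $\mathbb{E}_{n\in I}\,\mu(\bigcap_iT^{p_i(n)}A_i)$ converges, as $|I|\to\infty$, to $\sum_jd_j\prod_K\mu(\bigcap_{i\in K}T^{c_i^{(j)}}A_i)$, where $K$ runs over the $\sim_j$-classes.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take the partition of Theorem~\ref{thm:B}. If $d_j>0$, then $C_j\cap\mathbb{N}$ has upper density $d_j>0$, so by hypothesis no $p_i-p_l$ with $0\le i\ne l\le k$ is constant on $C_j$; this is the only use of the hypothesis on the $p_i$. By part (1) all $\sim_j$-classes are singletons, so all $c_i^{(j)}$ vanish and the product in part (2) is $\prod_i\mu(A_i)$. Cells with $d_j=0$ contribute nothing to averages of bounded sequences. Summing over the cells, with $I_N=\{1,\dots,N\}$,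
\[
\frac1N\sum_{n=1}^N\Bigl|\mu\bigl(A_0\cap T^{p_1(n)}A_1\cap\dots\cap T^{p_k(n)}A_k\bigr)-\prod_{i=0}^k\mu(A_i)\Bigr|\to0 ,
\]
and the same holds along any sequence of intervals $(I_N)$. The Koopman--von Neumann lemma gives \eqref{eq:mix}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
One direction is Theorem~\ref{thm:A}. For the other, assume that \eqref{eq:mix} holds for all $A_0,\dots,A_k$.

\emph{$T$ is weak mixing.} We use the standard characterization: $T$ is weak mixing if and only if every $f\in L^2(\mu)$ with $Tf=\lambda f$ for some $\lambda\in\mathbb{C}$ is constant. Taking $A_j=X$ for $j\ge2$ and applying the Koopman--von Neumann lemma, we see that $m_n=p_1(n)$ satisfies the hypothesis of Lemma~\ref{lem:corr}(a). Suppose that $f$ is nonconstant with $Tf=\lambda f$. Then $|\lambda|=1$, since $T$ is unitary. If $\lambda\ne1$, then $\int f\,d\mu=\lambda\int f\,d\mu$ forces $\int f\,d\mu=0$; if $\lambda=1$, subtract the mean. After normalizing, $\int f\,d\mu=0$, $\|f\|_2=1$, and $|\langle T^{p_1(n)}f,f\rangle|=|\lambda^{p_1(n)}|=1$ for all $n$,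 contrary to Lemma~\ref{lem:corr}(a).

\emph{The condition on the $p_i$.} Put $p_0=0$ and suppose that $p_i-p_j=c$ on a set $F\subset\mathbb{N}$ of positive upper density, where $0\le i\ne j\le k$; the case $j=0$ covers $p_i$ itself. Choose $A$ with $0<\mu(A)<1$, and take $A_i=A$, $A_j=T^c(X\setminus A)$, and all other sets equal to $X$. For $n\in F$,
\[
T^{p_i(n)}A_i\cap T^{p_j(n)}A_j=T^{p_j(n)+c}\bigl(A\cap(X\setminus A)\bigr)=\emptyset ,
\]
while $\prod_l\mu(A_l)=\mu(A)(1-\mu(A))>0$. Since $F\setminus E$ is infinite for every $E$ of density zero, \eqref{eq:mix} fails, a contradiction.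
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Generalized Polynomials and Mild Mixing Systems},
\texttt{https://web.uvic.ca/\textasciitilde aquas/papers/paper26.pdf}.

\bibitem{HostKra}
Host and Kra, \emph{Nilpotent Structures in Ergodic Theory}, AMS, 2018.

\bibitem{Leibman}
Leibman, \emph{Pointwise convergence of ergodic averages for polynomial sequences of translations on a nilmanifold}, Ergodic Theory and Dynamical Systems \textbf{25} (2005).

\end{thebibliography}
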